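
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\numberwithin{equation}{section}

\title{No $3$-configuration of points and lines is rigid}


\begin{abstract}
An $(n_3)$ configuration consists of $n$ points and $n$ lines in the real projective plane, three points on each line and three lines through each point. We prove that every $(n_3)$ configuration has uncountably many projectively inequivalent realizations; in particular none is rigid. The labelled realizations form a semialgebraic set of dimension at least $9$, one more than the dimension of the projective group, and this bound is attained. The proof deletes a suitable theta-shaped part of the configuration. Reinserting it amounts to choosing a real point on a plane cubic which passes through three known real points, and the odd degree of the cubic together with these three points supplies real solutions.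
\end{abstract}

\section{Introduction}

\subsection{The question and the result}

A \emph{$k$-configuration} $(n_k)$ is a family of $n$ distinct points and $n$ distinct lines in the real projective plane such that each line passes through exactly $k$ of the points and each point lies on exactly $k$ of the lines. Two configurations have the same \emph{combinatorial type} if there are bijections from points to points and from lines to lines that preserve incidence and non-incidence; a \emph{realization} of a configuration is any configuration of the same type. A configuration is \emph{rigid} if any two realizations of its type are equivalent under a projective transformation, and \emph{movable} otherwise.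

For $k=2$ both behaviors occur. A $(3_2)$ is a triangle. A $(4_2)$ consists of the vertices and sides of a closed quadrilateral $P_1P_2P_3P_4$; no three of the $P_i$ are collinear, since every three of them contain two consecutive ones, whose side carries no third point. As any two triangles, and any two quadruples of points with no three collinear, are projectively equivalent, both are rigid. In a $(5_2)$, a closed pentagon $P_1\dots P_5$, one can fix $P_1,\dots,P_4$, no three of which are collinear, and move $P_5$ in an open set; so it is movable. For $k=3$ the following was conjectured \cite[Conjecture 5.7.1]{Ch5}: \emph{there are no rigid $3$-configurations.} We prove this.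

Fix an $(n_3)$ configuration. A \emph{labelled realization} is a realization whose points and lines are named by those of the given configuration, so that incidence and non-incidence are preserved. These form a semialgebraic subset $\mathcal R$ of $(\mathbb{RP}^2)^n\times(\mathbb{RP}^{2*})^n$, on which $PGL_3(\mathbb R)$ acts.

\begin{theorem}\label{thm:main}
Every $(n_3)$ configuration is movable. More precisely, $\mathcal R$ is not contained in a countable union of $PGL_3(\mathbb R)$-orbits, so there are uncountably many projectively inequivalent realizations; moreover $\dim\mathcal R\ge 9$. The bound $9$ is attained by a $(9_3)$ configuration.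
\end{theorem}

The statement about orbits does give inequivalent realizations in the unlabelled sense: if a projective transformation $g$ carries the configuration of a labelled realization $\rho_0$ onto that of $\rho$, then $g^{-1}\rho$ is $\rho_0$ with its names permuted by one of the finitely many automorphisms of the type. Thus one unlabelled class consists of finitely many labelled orbits.

\subsection{Why counting parameters is not enough}

The points and lines have $4n$ coordinates, the incidences are $3n$ equations, and projective transformations account for $8$ parameters. This suggests a family of dimension $n-8$ modulo projectivities, which is positive because $n\ge 9$ (Lemma~\ref{lem:nine}). If complex realizations were allowed, this would be a proof: near a solution, $3n$ equations in $4n$ unknowns define a complex analytic set all of whose components have dimension at least $n$, and dependences among the equations only help. Over the reals it is not a proof. The equation $x^2+y^2=0$ in two unknowns has a single real solution. What has to be excluded is that a real realization is, modulo projectivities, an isolated real point of a positive-dimensional complex family.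

\subsection{The idea}

Real solutions come from equations of odd degree, so we look for a part $T$ of the configuration whose reinsertion costs one equation of odd degree. If one deletes a cycle of alternating points and lines, each having one neighbor outside the cycle, then each deleted point is known to lie on a fixed line, and going around the cycle from one of them gives a projectivity of its line whose fixed point is sought. This is a quadratic equation, and parity says nothing. If one deletes a \emph{theta}, two elements $X,Y$ joined by three paths, then $X$ (say a point) determines everything along the three paths, and the only condition is that the last elements of the three paths are incident with one common element $Y$. The condition is the vanishing of a $3\times 3$ determinant whose columns are linear in $X$: a plane cubic. Moreover the cubic passes through three known real points, namely the outside points $a_1,a_2,a_3$ on the three deleted lines through $X$.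

By a small change of the undeleted part we can make $a_1,a_2,a_3$ non-collinear. The cubic changes too, and the old position of $X$ is replaced by a nearby zero of the new cubic, which may be non-real. We show that the irreducible component of the cubic through this zero has infinitely many real points, with one exception: it may be a non-real line through some $a_i$. In that case we let the change tend to zero and find that the original cubic contains the line $Xa_i$; moving $X$ along this line gives new realizations directly.

The new realizations need not be close to the old one. The old position of $X$ may be an isolated real point of the cubic, as $(0:0:1)$ is on $y^2z=x^2(x-z)$; the new positions of $X$ are then found elsewhere on the cubic.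

Section~\ref{sec:example} carries out the method by hand for one $(9_3)$. Section~\ref{sec:prelim} contains preliminaries. Section~\ref{sec:thetas} states what we need from the theta (Proposition~\ref{prop:theta}) and why. Section~\ref{sec:geometry} proves the theorem from the proposition, and Section~\ref{sec:graph} proves the proposition, which is pure graph theory. Section~\ref{sec:sharp} shows that the bound is sharp.

\section{The method on a $(9_3)$}\label{sec:example}

Consider the nine points $0,\dots,8$ and the nine lines $\{i,i+1,i+3\}$ modulo $9$:
\[
013,\ 124,\ 235,\ 346,\ 457,\ 568,\ 670,\ 781,\ 802 .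
\]
Two of these triples share at most one point, because the differences $\pm1,\pm2,\pm3$ are distinct modulo $9$. Suppose a realization is given (one is written down in Section~\ref{sec:sharp}).

\emph{Deletion.} Delete the point $0$, the three lines $013$, $802$, $670$ through it, one further point on each of them, namely $1$, $8$, $7$, and the line $781$ which contains these three points. The points $2,3,4,5,6$ and the lines $124,235,346,457,568$ remain. No three of $2,4,5,6$ are collinear, since any three of them contain two that lie on a configuration line missing the third. So we may choose coordinates with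
\[
2=(1,0,0),\quad 4=(0,1,0),\quad 5=(1,0,1),\quad 6=(0,1,1),\qquad 3=25\cap46=(0,0,1).
\]
The remaining lines are $124\colon z=0$, $\ 235\colon y=0$, $\ 346\colon x=0$, $\ 457\colon x=z$, $\ 568\colon x+y=z$.

\emph{Reinsertion.} Try $X=(x,y,z)$ as a new position for the point $0$. The points $1,8,7$ must then be
\[
1=X3\cap124=(x,y,0),\quad 8=X2\cap568=(z-y,\,y,\,z),\quad 7=X6\cap457=(x,\,x+y-z,\,x),
\]
and the one remaining condition is that they are collinear:
\begin{equation}\label{eq:excubic}
F(X)=\det\begin{pmatrix}x&y&0\\ z-y&y&z\\ x&x+y-z&x\end{pmatrix}
= x\,(y^2+xy-xz-yz+z^2)=0 .
\end{equation}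

\emph{Real points.} The cubic $F$ vanishes at the three points $3,2,6$. This needs no computation: when $X=3$ the line $X3$ is undefined and the vector for the point $1$ is zero, and likewise for $2$ and $6$. The linear factor $x$ is useless. On $x=0$, the line $346$, the points $1$ and $7$ both fall on $4$. The position of $0$ in any realization is not on $346$, so it lies on the conic
\[Q\colon\ y^2+xy-xz-yz+z^2=0,\]
which is smooth (its symmetric matrix has determinant $-\frac14$). The points $3$ and $6$ lie on $x=0$, and $2,3,6$ are not collinear, so the zero $2$ of $F$ must lie on $Q$; and a smooth conic with one real point has infinitely many. (Here the given position of $0$ is also a real point of $Q$, but the argument with $2$ is the one that generalizes.) Each degeneracy (two points coincide, a point lies on a wrong line) is an algebraic condition on $X$ which fails at the given position of $0$, so it holds at only finitely many points of $Q$. All other real points of $Q$ give realizations. They are pairwise inequivalent as labelled realizations, since the frame $2,4,5,6$ is the same for all.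

The general proof follows these lines, and three difficulties appear. The three points $a_1,a_2,a_3$ on the cubic may be collinear; then we must move the undeleted part first. The cubic may contain a pair of complex conjugate lines meeting at some $a_i$; this is the exceptional case. Finally, one must show that a suitable theta exists at all.

\section{Preliminaries}\label{sec:prelim}

\subsection{Levi graphs and labelled realizations}

Let $G$ be the \emph{Levi graph} of the $(n_3)$: its vertex set $V$ consists of the $n$ points and $n$ lines (the two \emph{types}), and adjacency is incidence. It is bipartite and cubic, and its girth is at least $6$, because two points lie on at most one common line. A labelled realization is a map $\rho$ from $V$ to points and lines of $\mathbb{RP}^2$ which respects types, is injective on each type, and satisfies: $\rho(z),\rho(z')$ are incident if and only if $z,z'$ are adjacent. Everything is symmetric under interchanging points and lines; we refer to this as \emph{duality}.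

\begin{lemma}\label{lem:frame}
Let $G'$ be a nonempty union of components of $G$ and $\rho\in\mathcal R$. Then $\rho(G')$ contains four points, no three collinear. Hence $g\in PGL_3(\mathbb R)$ is determined by $g\rho|_{G'}$.
\end{lemma}
\begin{proof}
Take two lines of $G'$ through a common point $P$, and on each the two other points, $A,B$ and $C,D$. If, say, $A,B,C$ were collinear, $C$ would be on both lines, so $C=P$. The other triples are treated by the same argument.
\end{proof}

We use the following standard facts on semialgebraic sets \cite{BCR}. A semialgebraic set is a finite disjoint union of cells, that is, semialgebraic subsets semialgebraically homeomorphic to open cubes $(0,1)^d$; its dimension is the largest $d$ that occurs. A set and its closure have the same dimension, a semialgebraic subset of a cell of the same dimension has nonempty interior in it, and injective semialgebraic maps preserve dimension. Connected components of semialgebraic sets are semialgebraic. If $S\to B$ is semialgebraic and all fibers are infinite, hence of dimension at least $1$, then $\dim S\ge\dim B+1$; this follows from semialgebraic triviality (Hardt; \cite[Thm 9.3.2]{BCR}), by which the map is a product over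 a subset of full dimension of $B$.

\begin{lemma}\label{lem:dichotomy}
Let $\mathcal R\ne\emptyset$. Then $\mathcal R$ is contained in a countable union of $PGL_3(\mathbb R)$-orbits if and only if $\dim\mathcal R\le8$.
\end{lemma}
\begin{proof}
By Lemma~\ref{lem:frame} the map $g\mapsto g\rho$ is injective, so each orbit is semialgebraic of dimension $8$. If $\dim\mathcal R\ge9$, then $\mathcal R$ contains a cell $N$ homeomorphic to $(0,1)^9$ (slice a larger cell if necessary). The closure of an orbit has dimension $8$, so each orbit is nowhere dense in $N$, and by Baire's theorem countably many orbits do not cover $N$. If $\dim\mathcal R\le8$, decompose $\mathcal R$ into finitely many cells. Each orbit, having dimension $8$, meets some $8$-dimensional cell in a set of dimension $8$, hence in a set with nonempty interior in that cell. Distinct orbits are disjoint and a cell is second countable, so there are only countably many orbits.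
\end{proof}

Thus the two quantitative statements of Theorem~\ref{thm:main} are equivalent. Note that $\mathcal R\ne\emptyset$, since it contains the given configuration. We argue by contradiction from
\begin{equation}\tag{H}\label{H}
\dim\mathcal R\le8,\ \text{ so that $\mathcal R$ is a countable union of orbits.}
\end{equation}

\subsection{Two reductions}

\begin{lemma}\label{lem:nine}
For every $(n_3)$ configuration $n\ge9$.
\end{lemma}
\begin{proof}
A point, its three lines and the six further points on them give $n\ge7$. The $n$ lines are not all concurrent: two lines through a configuration point meet only there, and only three of the lines pass through it. So they decompose $\mathbb{RP}^2$ into convex polygons with at least three sides each. Let $v,e,f$ be the numbers of vertices, edges and cells of the decomposition; then $v-e+f=1$, and the numbers of sides of all cells add up to $2e$.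

Let $n=7$. The three configuration points on a line account for its intersections with all six other lines. So $v=7$, $e=21$, $f=15$, and $3f=45>42=2e$, a contradiction.

Let $n=8$. The three configuration points on a line account for six of the seven other lines, so the line has exactly one further vertex, where exactly two lines meet (a \emph{double} point; the configuration points are \emph{triple}). So $v=8+4=12$, $e=8\cdot4=32$, $f=21$ and $2e=64=3f+1$: all cells are triangles except one quadrilateral. Adjacent vertices of the quadrilateral lie on a common line, which has only one double point. So at most two of its vertices are double, and one of the four double points, $p=a\cap b$, has only triangles around it. Let $w_1,w_2$ be the vertices next to $p$ on $a$, and $z_1,z_2$ those next to $p$ on $b$; we have $w_1\ne w_2$ and $z_1\ne z_2$ since each line has four vertices. These four points are triple. The four triangles at $p$ show that the lines $w_iz_j$ belong to the arrangement. None of them is $a$ or $b$, since no $z_j$ is on $a$ and no $w_i$ is on $b$. They are distinct, since two that coincide would contain both $w$'s or both $z$'s and hence be $a$ or $b$. So the six lines $a$, $b$, $w_iz_j$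 are all the lines through $w_1,w_2,z_1,z_2$. Each of the two remaining lines contains three of the other four triple points, so these two lines share two points, a contradiction.
\end{proof}

\begin{lemma}\label{lem:connected}
If $\mathcal R\ne\emptyset$ and $G$ is disconnected, then $\dim\mathcal R\ge16$.
\end{lemma}
\begin{proof}
Let $V=G_1\sqcup G_2$ with $G_1,G_2$ nonempty unions of components, and $\rho_0\in\mathcal R$. For $g$ in a small semialgebraic neighborhood of $1$ and any $h\in PGL_3(\mathbb R)$, the pair $(h\rho_0|_{G_1},hg\rho_0|_{G_2})$ is in $\mathcal R$: there are no adjacencies between $G_1$ and $G_2$, and non-incidence and distinctness are open conditions. By Lemma~\ref{lem:frame} the pair determines $h$, then $g$. So $\mathcal R$ contains an injective semialgebraic image of a $16$-dimensional set.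
\end{proof}

So under \eqref{H} the graph $G$ is connected and $n\ge9$. \emph{We assume both until the end of Section~\ref{sec:graph}.}

\section{Thetas and short cycles}\label{sec:thetas}

\begin{definition}\label{def:theta}
A \emph{theta} is an induced subgraph $T$ of $G$ consisting of two nonadjacent vertices $X,Y$, its \emph{ends}, and three internally disjoint $X$--$Y$ paths of length at least $2$ (Figure~\ref{fig:theta}). Each vertex of $T$ other than the ends has exactly one neighbor outside $T$, its \emph{outer neighbor}. At an end $X$ we denote the three neighbors of $X$ by $u_1,u_2,u_3$ and the outer neighbor of $u_i$ by $a_i$; the $a_i$ are distinct, since $a_i=a_j$ would give a $4$-cycle.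

A cycle with $2c$ vertices is \emph{short} if $n-c\ge5$ and $3c<2n$. Since $n\ge9$, all cycles with $c\le4$ are short.
\end{definition}

We identify $T$ with its vertex set. For $A\subseteq V$ let $\delta(A)$ be the set of edges with exactly one end in $A$ and $d(A)=|\delta(A)|$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw (0,0)--(1.3,1.3)--(3,1.7)--(4.7,1.3)--(6,0)--(3,0)--(0,0)--(1.3,-1.3)--(3,-1.7)--(4.7,-1.3)--(6,0);
\draw (1.3,1.3)--(1.3,2.2) (3,1.7)--(3,2.5) (4.7,1.3)--(4.7,2.2);
\draw (1.3,-1.3)--(1.3,-2.2) (3,-1.7)--(3,-2.5) (4.7,-1.3)--(4.7,-2.2) (3,0)--(3,0.85);
\foreach \x/\y in {0/0,6/0,3/1.7,3/-1.7,1.3/2.2,4.7/2.2,1.3/-2.2,4.7/-2.2,3/0.85} \fill (\x,\y) circle (2.4pt);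
\foreach \x/\y in {1.3/1.3,4.7/1.3,3/0,1.3/-1.3,4.7/-1.3,3/2.5,3/-2.5} \filldraw[fill=white] (\x-0.09,\y-0.09) rectangle (\x+0.09,\y+0.09);
\node[left] at (0,0) {$X$};
\node[right] at (6,0) {$Y$};
\node[left] at (1.2,1.4) {$u_1$};
\node[below] at (3,-0.1) {$u_2$};
\node[left] at (1.2,-1.4) {$u_3$};
\node[left] at (1.25,2.3) {$a_1$};
\node[right] at (3.05,0.85) {$a_2$};
\node[left] at (1.25,-2.3) {$a_3$};
\end{tikzpicture}
\caption{A theta with ends $X,Y$ and path lengths $4,2,4$, with its outer neighbors. Discs are points and squares are lines. The point $X$ and the outer neighbors determine, by joins and meets, all inner elements of the three paths; the three last ones must be concurrent in $Y$.}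
\label{fig:theta}
\end{figure}

\begin{proposition}\label{prop:theta}
Let $G$ be a connected cubic bipartite graph of girth at least $6$ with $n\ge9$ vertices of each type. There is a theta $T$ with an end $X$ such that
\begin{itemize}
\item[$(\alpha)$] $a_1,a_2,a_3$ have no common neighbor in $G$;
\item[$(\beta)$] there is no $S\subseteq V\setminus T$ with $\delta(S)=\{a_1u_1,a_2u_2,a_3u_3\}$;
\item[$(\gamma)$] all three cycles of $T$ are short.
\end{itemize}
\end{proposition}

Conditions $(\alpha)$ and $(\beta)$ will allow us to make $a_1,a_2,a_3$ non-collinear by moving $V\setminus T$. Both are natural. If $(\alpha)$ fails for points $a_i$, they always lie on a configuration line. If $(\beta)$ fails with $S$ a Desargues configuration without its axis and $a_1,a_2,a_3$ the points of the axis, then Desargues' theorem makes them collinear in every realization. Condition $(\gamma)$ is needed for the exceptional case, in which we only obtain a family of realizations that differ along one cycle of $T$. We must know that such realizations are not projectively equivalent: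

\begin{lemma}\label{lem:cycle}
Let $C'$ be an induced cycle of $G$ and let $\rho\ne\rho'$ in $\mathcal R$ agree on $V\setminus C'$. If $\rho'=g\rho$ for some $g\in PGL_3(\mathbb R)$, then $C'$ is not short.
\end{lemma}
\begin{proof}
Let $C'$ have $2c$ vertices. Then $g\ne1$, and $g$ fixes the $n-c$ points and $n-c$ lines $\rho(z)$, $z\notin C'$, which we call \emph{rest} elements. As $C'$ is induced, each vertex of $C'$ has exactly one neighbor outside $C'$.

No cycle element $\rho(z)$, $z\in C'$, is fixed by $g$. Otherwise let $z^+$ be the next vertex on the cycle and $w$ its neighbor outside $C'$. Then $\rho(z^+)$ is the join or meet of the distinct elements $\rho(z)$ and $\rho(w)$, so it is fixed too; going around, $g$ fixes everything and $\rho'=\rho$.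

If all real eigenspaces of a matrix of $g$ are $1$-dimensional, $g$ has at most three fixed points, so $n-c\le3$ and $C'$ is not short. Otherwise, as $g\ne1$, some eigenspace is $2$-dimensional, and $g=\lambda I+u\varphi^{T}$ with $\lambda\ne0$ and $u,\varphi\ne0$. Let $r$ be the line $\ker\varphi$ and $o=[u]$. The fixed points are the points of $r$ and $o$: if $gx=\mu x$, then $(\mu-\lambda)x=\varphi(x)u$. Dually, the fixed lines are $r$ and the lines through $o$.
\begin{itemize}
\item If $r$ is a configuration line, it contains exactly three configuration points, and every rest point other than $o$ lies on it. So $n-c\le4$.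
\item If $o$ is a configuration point, then dually $n-c\le4$.
\item Otherwise all rest points lie on $r$, and every rest line differs from $r$. So a rest line contains at most one rest point, hence at least two cycle points. Each cycle point lies on exactly one rest line. So $c\ge2(n-c)$, that is, $3c\ge2n$.
\end{itemize}
In no case is $C'$ short.
\end{proof}

\section{Proof of the theorem from the proposition}\label{sec:geometry}

Assume \eqref{H}. Fix $\rho_0\in\mathcal R$ and $(T,X)$ as in Proposition~\ref{prop:theta}. By duality let $X$ be a point; then the $u_i$ are lines and the $a_i$ are points. Let $m=|T|$. We represent points and lines by vectors of $\mathbb R^3$, incidence by $\langle p,\ell\rangle=0$, and joins and meets by cross products. The name of a vertex is also used for a variable vector that represents it.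

The plan is as follows. The positions of the elements outside $T$ form, near $\rho_0$, a manifold of dimension $n-1$, on which $a_1,a_2,a_3$ are generically not collinear. Over each of its points the possible positions of $X$ lie on a cubic. Either the cubics have infinitely many usable real points over an open set, and then $\dim\mathcal R\ge n$; or this fails near $\rho_0$, and then the cubic at $\rho_0$ contains a line which gives a family of realizations that differ along one cycle of $T$.

\subsection{Moving the rest of the configuration}

For $z\in V\setminus T$ choose a lift $z_0\in\mathbb R^3$ of $\rho_0(z)$ and a $2$-dimensional complement $H_z$ of $\mathbb Rz_0$, and let the vector $z$ vary in $z_0+H_z$, an affine chart. Let $\Omega$ be the set of all $\omega=(z)_{z\notin T}$ with $g_e(\omega)=\langle z,z'\rangle=0$ for all edges $e=zz'$ of $G-T$, and let $\omega_0=(z_0)$.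

\begin{lemma}\label{lem:manifold}
Near $\omega_0$ the set $\Omega$ is an analytic manifold of dimension $n-1$, and its tangent space at $\omega_0$ is $\bigcap\ker dg_e$.
\end{lemma}
\begin{proof}
Let $\lambda_e$ be real coefficients for the edges $e$ of $G-T$. For a tangent vector $\dot\omega=(\dot z)$ with $\dot z\in H_z$,
\begin{equation}\label{eq:stress}
\sum_e\lambda_e\,dg_e(\dot\omega)=\sum_{z\notin T}\langle\dot z,\sigma_z\rangle,\qquad \sigma_z=\sum_{z'}\lambda_{zz'}z_0',
\end{equation}
where $z'$ runs over the neighbors of $z$ in $G-T$. Since $\langle z_0,\sigma_z\rangle=0$, the functional $\langle\cdot,\sigma_z\rangle$ vanishes on $H_z$ only if $\sigma_z=0$. The at most three vectors $z_0'$ in the sum $\sigma_z$ are pairwise independent, because they represent distinct points or distinct lines. So if $\sigma_z=0$, the number of nonzero $\lambda$'s at $z$ is $0$ or $3$.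

Suppose now that \eqref{eq:stress} is identically zero. Then at each $z$ zero or three $\lambda$'s are nonzero, so the set of vertices with nonzero $\lambda$'s contains all $G$-neighbors of its members. It is disjoint from $T\ne\emptyset$ and $G$ is connected, so it is empty. Hence the $dg_e$ are independent at $\omega_0$.

$T$ has $m+1$ inner edges and $3m-2(m+1)=m-2$ outgoing ones, so $G-T$ has $3n-(2m-1)$ edges, and the dimension of $\Omega$ is $2(2n-m)-(3n-2m+1)=n-1$.
\end{proof}

Let $B$ be the connected component containing $\omega_0$ of the intersection of $\Omega$ with a small open ball around $\omega_0$. It is a connected analytic manifold of dimension $n-1$, open in $\Omega$, and semialgebraic. The next lemma is the place where $(\alpha)$ and $(\beta)$ are used.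

\begin{lemma}\label{lem:noncollinear}
The set $B^*=\{\omega\in B: a_1,a_2,a_3\text{ are not collinear}\}$ is open and dense in $B$.
\end{lemma}
\begin{proof}
Since $\Delta=\det(a_1,a_2,a_3)$ is analytic on the connected manifold $B$, it suffices to show $\Delta\not\equiv0$. Suppose $\Delta\equiv0$. Let $\nu$ be a vector representing the line through the distinct collinear points $a_i(\omega_0)$. If this line were a configuration line, then, incidence being equivalent to adjacency, it would be a common neighbor of $a_1,a_2,a_3$, against $(\alpha)$. So $\nu$ is not proportional to any vector representing a configuration line.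

At $\omega_0$ we have $a_2\times a_3=c_1\nu$, $a_3\times a_1=c_2\nu$, $a_1\times a_2=c_3\nu$ with all $c_i\ne0$, so $d\Delta=\sum_ic_i\langle\dot a_i,\nu\rangle$. Since $d\Delta$ vanishes on the tangent space $\bigcap\ker dg_e$, we have $d\Delta=\sum\lambda_e\,dg_e$ for some $\lambda_e$. We compare with \eqref{eq:stress}. As $\langle a_i,\nu\rangle=0$ at $\omega_0$, both $\sigma_{a_i}$ and $c_i\nu$ are orthogonal to the lift of $\rho_0(a_i)$, so equality on $H_{a_i}$ means equality, and
\[
\sigma_{a_i}=c_i\nu\ne0\quad(i=1,2,3),\qquad \sigma_z=0\quad(z\ne a_1,a_2,a_3).
\]
As $\nu$ is not proportional to any $z_0'$, at least two $\lambda$'s at $a_i$ are nonzero. But $u_i\in T$, so $a_i$ has at most two neighbors outside $T$. Hence exactly its two edges other than $a_iu_i$ lie in $G-T$, and both have $\lambda\ne0$. At every other vertex zero or three $\lambda$'s are nonzero, as in the proof of Lemma~\ref{lem:manifold}. So the set $S\subseteq V\setminus T$ of vertices at which some $\lambda$ is nonzero satisfies $\delta(S)=\{a_1u_1,a_2u_2,a_3u_3\}$, contradicting $(\beta)$.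
\end{proof}

\subsection{The cubic}

Let the $i$th path of $T$ be $X,v_{i,1}=u_i,v_{i,2},\dots,v_{i,r_i},Y$ with $r_i\ge1$, and let $o_{i,1}=a_i,o_{i,2},\dots,o_{i,r_i}\in V\setminus T$ be the outer neighbors. For $\omega\in B$ and $X\in\mathbb C^3$ put
\begin{gather*}
v_{i,1}=X\times a_i,\qquad v_{i,s}=v_{i,s-1}\times o_{i,s}\ (2\le s\le r_i),\qquad M_iX=v_{i,r_i},\\
Y=M_1X\times M_2X,\qquad F_\omega(X)=\det(M_1X,M_2X,M_3X)=\langle Y,M_3X\rangle .
\end{gather*}
Each $M_i=M_i(\omega)$ is linear, so $F_\omega$ is a real cubic form in $X$, possibly zero, depending continuously on $\omega$. Since $M_ia_i=0$,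
\begin{equation}\label{eq:ai}
F_\omega(a_i(\omega))=0\qquad(i=1,2,3).
\end{equation}

For $z\in V$ let $E_z$ be the vector now attached to $z$: the coordinate of $\omega$ if $z\notin T$, and $X$, $v_{i,s}$ or $Y$ if $z\in T$. Let $X_0$ be a lift of $\rho_0(X)$. At $(\omega_0,X_0)$ every $E_z$ is a nonzero multiple of a vector representing $\rho_0(z)$, because all the joins and meets are taken of distinct elements; in particular $F_{\omega_0}(X_0)=0$. Let $\Psi(\omega,X)$ be the product of
\begin{itemize}
\item all $\langle E_p,E_\ell\rangle$ over nonadjacent pairs of a point $p$ and a line $\ell$, and
\item for each pair $z\ne z'$ of the same type, one coordinate of $E_z\times E_{z'}$ which is nonzero at $(\omega_0,X_0)$.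
\end{itemize}
This is a real homogeneous polynomial in $X$ with coefficients continuous in $\omega$, and $\Psi(\omega_0,X_0)\ne0$.

\begin{lemma}\label{lem:good}
If $\omega\in B$, $X\in\mathbb R^3\setminus\{0\}$, $F_\omega(X)=0$ and $\Psi(\omega,X)\ne0$, then $(E_z)_{z\in V}$ is a labelled realization.
\end{lemma}
\begin{proof}
As $\Psi\ne0$, all $E_z$ are nonzero, distinct within each type, and non-incident for nonadjacent pairs. The incidences within $G-T$ hold since $\omega\in\Omega$; those of each $v_{i,s}$ with its predecessor on the path and with its outer neighbor, and those of $Y$ with $M_1X$ and $M_2X$, hold by construction; the last one, of $Y$ with $M_3X$, is $F_\omega(X)=0$.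
\end{proof}

We call such $[X]$ \emph{good} for $\omega$. We distinguish two cases, according to whether there is a nonempty open semialgebraic set $B_1\subseteq B$ such that every $\omega\in B_1$ has infinitely many good $[X]$.

\subsection{Case I: such a set $B_1$ exists}

The set $\{(\omega,[X]):\omega\in B_1,\ [X]\text{ good for }\omega\}$ is semialgebraic with infinite fibers over $B_1$, so its dimension is at least $(n-1)+1=n$. It maps to $\mathcal R$ by Lemma~\ref{lem:good}, semialgebraically and injectively, as $\omega$ consists of coordinates in affine charts. Hence $\dim\mathcal R\ge n\ge9$, contradicting \eqref{H}.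

\subsection{Case II: there is no such $B_1$}

Then the $\omega\in B$ with only finitely many good points are dense in $B$; otherwise the intersection of $B$ with some small open ball would be a $B_1$ as in Case~I. As $B^*$ is open and dense, there are $\omega_j\in B^*$ with $\omega_j\to\omega_0$, each having only finitely many good points. We pass to $\omega_j$ because $a_1,a_2,a_3$ may be collinear at $\omega_0$. The price is that $X_0$ need not be a zero of $F_{\omega_j}$; nearby there is only a complex zero, which suffices.

\begin{lemma}\label{lem:line}
$F_{\omega_0}$ vanishes identically on one of the three lines $\rho_0(u_i)=X_0a_i(\omega_0)$.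
\end{lemma}
\begin{proof}
We may assume $F_{\omega_0}\not\equiv0$. Choose a real line $\Lambda$ through $X_0$ with $F_{\omega_0}|_\Lambda\not\equiv0$. By continuity of roots, for large $j$ the binary form $F_{\omega_j}|_\Lambda$ is nonzero and has a zero $X_j\in\Lambda(\mathbb C)$ with, for suitable lifts, $X_j\to X_0$. For large $j$ then $\Psi(\omega_j,X_j)\ne0$. Let $\Gamma$ be a complex irreducible component of the cubic $\{F_{\omega_j}=0\}$ through $X_j$. Since $\Psi(\omega_j,\cdot)$ does not vanish identically on $\Gamma$, it has only finitely many zeros there. All other real points of $\Gamma$ are good for $\omega_j$ by Lemma~\ref{lem:good}. Therefore \emph{$\Gamma$ has only finitely many real points.}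

\emph{Suppose $\Gamma=\overline\Gamma$}, so that $\Gamma$ has a real equation. If $\deg\Gamma\in\{1,3\}$, every real line meets $\Gamma$ in a real point, because a real binary form of odd degree has a real zero. Applying this to the pencil of real lines through a real point off $\Gamma$ yields infinitely many real points, a contradiction. If $\deg\Gamma=2$, then $\Gamma$ is a smooth conic with finitely many, hence no, real points: if it had one, every real line through it other than the tangent would give another. So by \eqref{eq:ai} the real points $a_1,a_2,a_3$ at $\omega_j$ all lie on the residual real line, contradicting $\omega_j\in B^*$.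

\emph{So $\Gamma\ne\overline\Gamma$.} Both are components of the real cubic, so $\deg\Gamma=1$ and the residual component is a real line. A real point of $\Gamma\cup\overline\Gamma$ lies on both lines, so it is the point $\Gamma\cap\overline\Gamma$. As $a_1,a_2,a_3$ are not collinear, not all of them lie on the residual line, and \eqref{eq:ai} gives $a_i(\omega_j)\in\Gamma$ for some $i$. For large $j$ we have $[a_i(\omega_j)]\ne[X_j]$, since the limits differ. Hence $\Gamma$ is the line joining $a_i(\omega_j)$ and $X_j$, and $F_{\omega_j}$ vanishes at all $s\,a_i(\omega_j)+tX_j$.

Pass to a subsequence with constant $i$ and let $j\to\infty$: $F_{\omega_0}$ vanishes at all $s\,a_i(\omega_0)+tX_0$.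
\end{proof}

Let $i$ be as in Lemma~\ref{lem:line}. All real $X$ on the line $\rho_0(u_i)$ near $X_0$ satisfy $F_{\omega_0}(X)=0$ and $\Psi(\omega_0,X)\ne0$, so by Lemma~\ref{lem:good} they give uncountably many distinct labelled realizations, which agree with $\rho_0$ on $V\setminus T$. Moreover the line $Xa_i$ is always $\rho_0(u_i)$, so by the recursion all inner elements of the $i$th path are unchanged. Thus these realizations agree outside the cycle $C'$ formed by the other two paths of $T$ and the ends $X,Y$. The cycle $C'$ is induced, since $T$ is induced and its third path has length at least $2$. By \eqref{H} two of these realizations, $\rho\ne\rho'$, lie in the same orbit. By Lemma~\ref{lem:cycle}, $C'$ is not short. This contradicts $(\gamma)$; we need it for all three cycles because $i$ is not ours to choose.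

Both cases are impossible, so \eqref{H} fails: every $(n_3)$ has $\dim\mathcal R\ge9$ and, by Lemma~\ref{lem:dichotomy}, $\mathcal R$ is not contained in a countable union of orbits. Up to the attainment of the bound (Section~\ref{sec:sharp}), Theorem~\ref{thm:main} is proved once Proposition~\ref{prop:theta} is. \qed

\section{Proof of Proposition \ref{prop:theta}}\label{sec:graph}

Throughout, $G$ is as in the proposition. For disjoint $A,A'\subseteq V$ let $e(A,A')$ be the number of edges between them.

Condition $(\beta)$ forbids certain cuts of three edges. If $G$ has no such cuts except around single vertices, $(\beta)$ is automatic. In general we work inside a smallest part $W$ that is cut off by at most three edges; every theta in $W$ then satisfies $(\beta)$ (Lemma~\ref{lem:beta}). To obtain $(\gamma)$, we add to a shortest cycle of $G[W]$ a suitable path (Lemma~\ref{lem:shorttheta}). If the resulting theta violates $(\alpha)$, the violation itself produces very small thetas, one of which works. On a first reading one may take $W=V$.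

\subsection{Cuts with few edges}

\begin{lemma}\label{lem:parity}
For $A\subseteq V$ let $b_p$, $b_l$ be the numbers of edges of $\delta(A)$ whose end in $A$ is a point, respectively a line. Then $b_p\equiv b_l\pmod3$. Hence $d(A)\ne1$; if $d(A)=2$, the two ends in $A$ have different types; if $d(A)=3$, the three ends in $A$ have the same type. Moreover $d(A)=0$ only for $A=\emptyset,V$.
\end{lemma}
\begin{proof}
If $A$ contains $p$ points and $l$ lines, it has $3p-b_p=3l-b_l$ inner edges. The pairs $(b_p,b_l)=(1,0),(2,0),(2,1)$ and their transposes violate the congruence. The last statement is connectedness.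
\end{proof}

\begin{lemma}\label{lem:thirteen}
If $A\ne V$, $|A|\ge2$ and $d(A)\le3$, then $|A|\ge13$.
\end{lemma}
\begin{proof}
By Lemma~\ref{lem:parity}, $d(A)\in\{2,3\}$. Two vertices have $d\ge4$, so $|A|\ge3$. Then $G[A]$ has at least $(3|A|-3)/2\ge|A|$ edges, hence a cycle, hence at least three points and three lines.

Let $d(A)=3$, with all ends in $A$ points, say. Every line of $A$ has its three points in $A$, and the number of points exceeds the number of lines by one. So there are at least four points, and one of them is not an end of an edge of $\delta(A)$. Its three lines, with all their points, are in $A$, which gives at least seven points and at least six lines.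

Let $d(A)=2$. There are equally many points and lines. Their number is not $3$, as a bipartite graph on $3+3$ vertices with $(18-2)/2=8$ edges has a $4$-cycle. So there are at least four points. Exactly one line $l_0$ of $A$ has just two points in $A$, and exactly one point $p_0$ of $A$ has just two lines in $A$. Take a point of $A$ different from $p_0$ and not on $l_0$; this excludes at most three. Its three lines are in $A$, none is $l_0$, so all their points are in $A$. This gives at least seven points and $|A|\ge14$.
\end{proof}

\subsection{The set $W$}

Let $\mathcal S=\{A\subseteq V:|A|\ge2,\ |V\setminus A|\ge2,\ d(A)\le3\}$. If $\mathcal S=\emptyset$, put $W=V$. Otherwise let $D\in\mathcal S$ be minimal under inclusion; as before $|D|\ge3$.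

We have $d(D)=3$. Indeed $d(D)\ge2$, and if $d(D)=2$, remove from $D$ the end $u\in D$ of one boundary edge. It carries only this one, by Lemma~\ref{lem:parity}, so $d(D\setminus\{u\})=3$ and $D\setminus\{u\}$ is a smaller member of $\mathcal S$. Likewise, if $u\in D$ carried $j\ge2$ edges of $\delta(D)$, then $d(D\setminus\{u\})=(3-j)+(3-j)\le2$, again a smaller member. So each vertex of $D$ carries at most one edge of $\delta(D)$.

A vertex outside $D$ with two neighbors in $D$ would be a nuisance later, so we absorb it: if some $a\notin D$ has at least two neighbors in $D$, choose one such $a$ and put $W=D\cup\{a\}$; otherwise put $W=D$. In the first case $a$ has exactly two neighbors in $D$, since three would give $d(W)=0$, $W=V$, against $|V\setminus D|\ge2$; and $d(W)=3-2+1=2$.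

\begin{lemma}\label{lem:W}
\begin{itemize}
\item[(W1)] $d(W)\le3$, and each vertex of $W$ carries at most one edge of $\delta(W)$.
\item[(W2)] If $A\subseteq W$, $|A|\ge2$ and $|W\setminus A|\ge2$, then $d(A)\ge4$.
\item[(W3)] No vertex outside $W$ has two neighbors in $W$.
\item[(W4)] If $W\ne V$, then $|W|\ge13$ and $|V\setminus W|\ge13$. In particular $W=V$ if $n\le12$.
\end{itemize}
\end{lemma}
\begin{proof}
(W1) If $W=D\cup\{a\}$, one edge of $\delta(W)$ is at $a$ and one at a vertex of $D$. For $W=D$ this has been shown, and for $W=V$ it is trivial.

(W2) This is clear if $W=V$ (as $\mathcal S=\emptyset$) or $W=D$ (by minimality). Let $W=D\cup\{a\}$. If $a\notin A$, then $A\subsetneq D$ and minimality applies. Let $a\in A$, put $A'=A\setminus\{a\}\ne\emptyset$, and suppose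
\[
d(A)=d(A')+3-2e(\{a\},A')\le3 .
\]
If $|A'|=1$, this says $3\le2e(\{a\},A')\le2$, impossible. If $|A'|\ge2$, then $A'\subsetneq D$, so $d(A')\ge4$; as $e(\{a\},A')\le2$, we get $d(A')=4$ and $e(\{a\},A')=2$. Let $Z=D\setminus A'=W\setminus A$. Then $|Z|\ge2$ and $Z\subsetneq D$, so $d(Z)\ge4$. But $Z$ sends no edge to $a$, at most $d(A')-2=2$ edges to $A'$, and at most one edge elsewhere, because two of the three edges of $\delta(D)$ go to $a$. So $d(Z)\le3$, a contradiction.

(W3) For $W=V$ there is nothing to show, and for $W=D$ this is the choice of $W$. For $W=D\cup\{a\}$ we have $d(W)=2$, and by Lemma~\ref{lem:parity} the two boundary edges have ends of different types in $W$, whereas two neighbors of one vertex have the same type.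

(W4) By Lemma~\ref{lem:thirteen} it suffices that $|V\setminus W|\ge2$. This holds for $W=D\in\mathcal S$. For $W=D\cup\{a\}$ we have $d(V\setminus W)=2$, while a single vertex has $d=3$.
\end{proof}

\subsection{Condition $(\beta)$ inside $W$}

\begin{lemma}\label{lem:beta}
Every theta $T\subseteq W$ satisfies $(\beta)$ at each of its ends $X$. In particular {\rm(}for $S=V\setminus W${\rm)} $\delta(W)\ne\{a_1u_1,a_2u_2,a_3u_3\}$.
\end{lemma}
\begin{proof}
Suppose $S\subseteq V\setminus T$ has $\delta(S)=\{a_1u_1,a_2u_2,a_3u_3\}$; then $a_1,a_2,a_3\in S$. Put
\[
P=S\cap W,\qquad R=S\setminus W,\qquad Q=W\setminus S\supseteq T,\qquad U=V\setminus(W\cup S).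
\]
The edges of $\delta(S)$ go to $u_i\in Q$, so $e(P,U)=e(R,U)=0$.

If $R=\emptyset$, then $S\subseteq W$, $|S|\ge3$, $|W\setminus S|\ge|T|\ge2$ and $d(S)=3$, against (W2).

So $R\ne\emptyset$, and $d(R)\ge2$. Counting the edges between $W=P\cup Q$ and $R\cup U$ gives $d(W)=d(R)+d(U)$. If $U\ne\emptyset$, then $d(U)\ge2$ and $d(W)\ge4$, against (W1). Hence $U=\emptyset$, $R=V\setminus W$ and $Q=V\setminus S$.

If $P=\emptyset$, then $\delta(W)=\delta(S)=\{a_1u_1,a_2u_2,a_3u_3\}$. Let $A=W\setminus\{X,u_1,u_2,u_3\}$. The only edges of $\delta(A)$ are the three that join the $u_i$ to their other neighbors in $T$. These neighbors are distinct, because $u_i$ and $u_j$ have only the common neighbor $X$. So $|A|\ge3$, $|W\setminus A|=4$ and $d(A)=3$, against (W2).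

If $P\ne\emptyset$: we have $d(Q)=d(S)=3$, so (W2) gives $|W\setminus Q|=|P|=1$, say $P=\{p_0\}$. Edges between $p_0$ and $Q$ lie in $\delta(S)$, so they are edges $a_iu_i$ with $a_i=p_0$; there is at most one, as the $a_i$ are distinct. Hence $p_0$ sends at least two edges to $R=V\setminus W$, against (W1).
\end{proof}

\subsection{A theta in $W$ with short cycles}

By (W1), $G[W]$ has minimum degree at least $2$. Let $C$ be a shortest cycle of $G[W]$, of length $2k\ge6$. It is induced, and no vertex of $W\setminus C$ has two neighbors on $C$: at distance $d\le k$ on $C$ they would give a cycle of length $d+2<2k$. Each vertex of $C$ has exactly one neighbor off $C$.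

\begin{lemma}\label{lem:3k}
If $k\ge4$, then $n\ge3k$.
\end{lemma}
\begin{proof}
Let $b_1$ edges of $\delta(W)$ be at $C$. Then $2k-b_1$ vertices of $C$ have their off-$C$ neighbor in $W$. These neighbors are distinct, each having just one neighbor, its \emph{foot}, on $C$, and no two of them are adjacent, as this would give a cycle of length at most $k+3<2k$. Let $b_2$ edges of $\delta(W)$ be at these neighbors. So they send $2(2k-b_1)-b_2$ edges to further vertices of $W$, and $b_1+b_2\le3$. If a further vertex receives two of these edges, with feet at distance $d$ on $C$, there is a cycle of length $d+4$. So $d\ge2k-4\ge k$, and the feet are antipodal on $C$. Hence no further vertex receives three of the edges, and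
\[
|W|\ge2k+(2k-b_1)+\tfrac12\bigl(2(2k-b_1)-b_2\bigr)=6k-2b_1-\tfrac12b_2 .
\]
If $W=V$, then $b_1=b_2=0$ and $2n\ge6k$. Otherwise $|W|\ge6k-6$ and $|V\setminus W|\ge13$ by (W4), so again $2n\ge6k$.
\end{proof}

\begin{lemma}\label{lem:shorttheta}
$W$ contains a theta all of whose cycles are short.
\end{lemma}

\begin{proof}[Proof for $n\in\{9,10\}$]
Here $W=V$ by (W4) and $k=3$ by Lemma~\ref{lem:3k}. Let $C=c_0\cdots c_5$, with distinct off-$C$ neighbors $q_0,\dots,q_5$. If $q_i\sim q_j$, then $c_i,c_j$ have different types, so they are at odd distance on $C$. The distance is not $1$ (there is no $4$-cycle), so it is $3$, and $C\cup\{q_i,q_j\}$ is a theta with path lengths $3,3,3$. If no two $q$'s are adjacent, then $q_0,q_2,q_4$ send six edges to vertices of the type of $c_0$ outside $C\cup\{q_0,\dots,q_5\}$. Of the $n$ vertices of this type three are on $C$ and three are $q_1,q_3,q_5$, so at most four are left. Some $w$ among them is adjacent to two of $q_0,q_2,q_4$, say $q_i,q_j$. It has no neighbor on $C$, and $C\cup\{q_i,w,q_j\}$ is a theta with path lengths $2,4,4$. In both cases all cycles have at most $8$ vertices, so they are short.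
\end{proof}

\begin{proof}[Proof for $n\ge11$]
We look for a path in $W\setminus C$ that attaches to $C$ at both ends, and must control its length. A shortest path has few vertices compared with the number of their further neighbors, and this gives the bound; but we must avoid a path that meets three consecutive vertices of $C$, since then neither of the two constructions (a), (b) below applies. This is the reason for the set $K^\circ$.

For a component $K$ of $G[W]-C$ let $\mathrm{Att}(K)\subseteq C$ be the set of vertices with a neighbor in $K$, and $b_K$ the number of edges of $\delta(W)$ at $K$. A single vertex $K$ would have two neighbors on $C$, so $|K|\ge2$, and by (W2)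
\begin{equation}\label{eq:dK}
d(K)=|\mathrm{Att}(K)|+b_K\ge4 .
\end{equation}

Let $c,c'\in\mathrm{Att}(K)$ be nonadjacent, with neighbors $q,q'\in K$; then $q\ne q'$. If $c,c'$ have a common neighbor $e$ on $C$ (there is at most one) whose off-$C$ neighbor $q_1$ lies in $K$, put $K^\circ=K-q_1$. Otherwise put $K^\circ=K$.

\smallskip
\emph{Claim. For some $K$ and some nonadjacent $c,c'\in\mathrm{Att}(K)$, the vertices $q,q'$ lie in one component of $K^\circ$.}

Suppose not. If no $K$ had nonadjacent attachments, then $|\mathrm{Att}(K)|\le2\le b_K$ for all $K$ by \eqref{eq:dK}, and with $b_C$ the number of edges of $\delta(W)$ at $C$,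
\[
2k=b_C+\sum_K|\mathrm{Att}(K)|\le b_C+\sum_Kb_K=d(W)\le3,
\]
a contradiction. So some $K$ has nonadjacent attachments. Since $K$ is connected, our assumption means that any two nonadjacent attachments of $K$ are at distance $2$ on $C$ and that the vertex between them is in $\mathrm{Att}(K)$. Let $c,c'$ be such a pair and $e$ the vertex between. Then $\mathrm{Att}(K)=\{c,e,c'\}$. Indeed, a further attachment $f$ is nonadjacent to $e$, so at distance $2$ from $e$, so adjacent to $c$, say; then $f$ and $c'$ are at distance $3$, a contradiction. Let $K'\ne K''$ be the components of $K-q_1$ containing $q$ and $q'$. As $K$ is connected and $q_1$ has at most two neighbors in $K$ (the third is $e$), each of $K',K''$ sends exactly one edge to $q_1$. So $d(K')=2+b'$ and $d(K'')=2+b''$, where $b',b''$ count edges of $\delta(W)$. If $K'=\{q\}$, then $c,q,q_1,e$ form a $4$-cycle, and if $K''=\{q'\}$, then $c',q',q_1,e$ do. So (W2) gives $b',b''\ge2$ and $d(W)\ge4$, a contradiction. This proves the claim.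

\smallskip
Take $K,c,c'$ as in the claim and let $Q$ be a shortest $q$--$q'$ path in $K^\circ$. It is an induced path of $G$. A vertex of $K^\circ\setminus Q$ has at most one neighbor on $Q$: two would be at even distance at most $2$ on $Q$, giving a $4$-cycle. Hence for each subpath $P$ of $Q$ every vertex of $K^\circ\setminus P$ has at most one neighbor on $P$ (for vertices of $Q\setminus P$ because $Q$ is induced). If $q_1$ was removed, it has at most two neighbors on $Q$. We conclude:

\smallskip
\emph{Counting. Let $P$ be a subpath of $Q$, and suppose $t$ of its vertices have exactly one neighbor off $C\cup P$ and the others have none. Then there are at least $t-1$ vertices outside $C\cup P$.} Say $b\le3$ of the $t$ edges to these neighbors leave $W$. The others end in $K\setminus P$, at distinct vertices except that $q_1$ may occur twice; this gives at least $t-b-1$ vertices. If $b>0$, there are in addition $|V\setminus W|\ge13\ge b$ vertices outside $W$, by (W4).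

\smallskip
Let $r_0=q,r_1,\dots,r_s=q'$ be, in order along $Q$, the vertices of $Q$ with a neighbor on $C$, and $e_0=c,e_1,\dots,e_s=c'$ these neighbors, which are distinct.

\emph{(a) Some $e_j,e_{j+1}$ are nonadjacent.} Let $P$ be the part of $Q$ from $r_j$ to $r_{j+1}$. The inner vertices of $P$ have no neighbors on $C$, so $T=C\cup P$ is a theta with ends $e_j,e_{j+1}$. Let $P$ have $h$ vertices. Each has exactly one neighbor outside $T$, so by the counting $2n\ge2k+h+(h-1)$, and $h\le n-k$ by integrality. Besides $C$, the cycles of $T$ consist of $P$, two edges to $C$ and an arc of $C$ of length at most $2k-2$. So the cycles have length at most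
\[
\max\bigl(2k,\,(h+1)+(2k-2)\bigr)\le n+k-1 .
\]

\emph{(b) All consecutive $e_j,e_{j+1}$ are adjacent.} Then $e_0e_1\cdots e_s$ is a path along $C$, and $s\ge2$ since $e_0,e_s$ are distinct and nonadjacent. If $s=2$, then $e_1$ is the common neighbor of $c,c'$ on $C$, and its off-$C$ neighbor is $r_1\in K$. So $r_1=q_1\notin K^\circ$, a contradiction. Hence $s\ge3$. Let
\[
Z=Q\cup(C\setminus\{e_1,\dots,e_{s-1}\}),
\]
see Figure~\ref{fig:caseb}. This is a cycle, and it is induced: $e_0\not\sim e_s$, and the only edges between $Q$ and $C\setminus\{e_1,\dots,e_{s-1}\}$ are $r_0e_0$ and $r_se_s$. The neighbors of $e_1$ are $e_0$, $r_1$ and $e_2$, and $e_2\notin Z$ as $s\ge3$. Also $e_0\not\sim r_1$, since the off-$C$ neighbor of $e_0$ is $r_0$. So $T=Z\cup\{e_1\}$ is a theta with ends $e_0,r_1$.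

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\draw[very thick] (0,0)--(0,1.3)--(6,1.3)--(6,0) .. controls (5.5,-1.3) and (0.5,-1.3) .. (0,0);
\draw[very thick] (0,0)--(2,0)--(2,1.3);
\draw[dashed] (2,0)--(4,0)--(6,0) (4,0)--(4,1.3);
\foreach \x/\y in {0/0,2/0,4/0,6/0,0/1.3,2/1.3,4/1.3,6/1.3} \fill (\x,\y) circle (2.3pt);
\node[left] at (0,0) {$c=e_0$};
\node[below] at (2,-0.05) {$e_1$};
\node[below] at (4,-0.05) {$e_2$};
\node[right] at (6,0) {$e_3=c'$};
\node[above] at (0,1.35) {$r_0=q$};
\node[above] at (2,1.35) {$r_1$};
\node[above] at (4,1.35) {$r_2$};
\node[above] at (6,1.35) {$r_3=q'$};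
\end{tikzpicture}
\caption{Case (b) for $s=3$; further vertices on the path $Q$ (top) and on the lower arc of the cycle $C$ are not drawn. The bold edges form the theta: the outer cycle $Z$ together with the path $e_0e_1r_1$. The dashed edges belong to $G$ but not to the theta.}
\label{fig:caseb}
\end{figure}

Let $Q$ have $h$ vertices. All but $r_1,\dots,r_{s-1}$ have exactly one neighbor off $C\cup Q$, and these $s-1$ vertices have none. By the counting with $P=Q$ and $t=h-s+1$, we get $2n\ge2k+h+(h-s)$. So
\[
|Z|=h+2k-(s-1)\le n+k+1-\tfrac s2\le n+k-\tfrac12,
\]
and $|Z|\le n+k-1$ by integrality. The two arcs of $Z$ between $e_0$ and $r_1$ have length at least $4$ by girth, so the two cycles of $T$ through $e_1$ are shorter than $Z$.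

\smallskip
In both cases each cycle of $T$ has half-length $c\le(n+k-1)/2$. Since $n\ge11$ if $k=3$, and $n\ge3k$ if $k\ge4$ (Lemma~\ref{lem:3k}), we have $n>k+7$ and $n>3k-3$. Hence $n-c\ge\frac12(n-k+1)>4$ and $3c\le\frac32(n+k-1)<2n$. All cycles of $T$ are short.
\end{proof}

\subsection{Securing $(\alpha)$}

Let $T\subseteq W$ be a theta as in Lemma~\ref{lem:shorttheta}. It satisfies $(\beta)$ and $(\gamma)$ at both ends. If $(\alpha)$ holds at one of them we are done. Suppose it fails at an end $X$, by duality a point. We show that the failure produces small thetas near $X$, one of which works. Write $u_i=\ell_i=\{X,x_i,a_i\}$ with $x_i\in T\subseteq W$, and let $k_0=\{a_1,a_2,a_3\}$ be the common line. As $a_i$ is the only neighbor of $\ell_i$ outside $T$, we have $k_0\ne\ell_i$ for all $i$.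

\emph{All $a_i$ and $k_0$ are in $W$.} Suppose $a_1\notin W$. As $\ell_1\in W$, (W3) applied to $a_1$ gives $k_0\notin W$, and (W3) applied to $k_0$ shows that at most one $a_i$ is in $W$. If exactly one is, say $a_3$, then by $d(W)\le3$ we have $\delta(W)=\{\ell_1a_1,\ell_2a_2,a_3k_0\}$, with ends $\ell_1,\ell_2,a_3$ of both types in $W$, against Lemma~\ref{lem:parity}. If none is, then $\delta(W)=\{\ell_1a_1,\ell_2a_2,\ell_3a_3\}$, against Lemma~\ref{lem:beta}. So $a_1\in W$; the argument is the same for $a_2$ and $a_3$. Then $k_0\in W$ by (W3).

\emph{The first candidate.} Let $\Theta=\{X,\ell_1,\ell_2,\ell_3,a_1,a_2,a_3,k_0\}\subseteq W$. We have $X\notin k_0$, as otherwise $X,a_1$ would lie on two common lines, and $a_i\notin\ell_j$ for $i\ne j$, as $\ell_i,\ell_j$ meet only in $X$. So $\Theta$ is a theta with ends $X,k_0$ and path lengths $3,3,3$. Its cycles have $c=3$ and are short, and $(\beta)$ holds by Lemma~\ref{lem:beta}. Its outer neighbors at $X$ are $x_1,x_2,x_3$. If these have no common neighbor, $(\Theta,X)$ satisfies $(\alpha),(\beta),(\gamma)$.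

\emph{The second candidate.} Otherwise let $L=\{x_1,x_2,x_3\}$ be the common line; $L\in W$ by (W3). Let
\[
T'=\{X,\ell_1,\ell_2,a_1,a_2,k_0,x_1,x_2,L\}\subseteq W .
\]
The points $X,a_1,a_2,a_3,x_1,x_2,x_3$ are distinct, so all points of the four lines of $T'$ are known, namely $\ell_i=\{X,a_i,x_i\}$, $k_0=\{a_1,a_2,a_3\}$ and $L=\{x_1,x_2,x_3\}$, and these lines are distinct. So $T'$ is a theta with ends $\ell_1,\ell_2$ and with the paths through $X$, through $a_1,k_0,a_2$ and through $x_1,L,x_2$, of lengths $2,4,4$. Its cycles have $c\le4$ and are short, and $(\beta)$ holds by Lemma~\ref{lem:beta}. At the end $\ell_1$ the outer neighbors are $\ell_3$ (of $X$), the third line $\mu_1$ of $a_1$ besides $\ell_1,k_0$, and the third line $m_1$ of $x_1$ besides $\ell_1,L$. A common point of these three lines would be one of the points $X,a_3,x_3$ of $\ell_3$. But $X\in\mu_1$ would put $X,a_1$ on both $\ell_1$ and $\mu_1$; $a_3\in\mu_1$ would put $a_1,a_3$ on both $k_0$ and $\mu_1$; and $x_3\in m_1$ would put $x_1,x_3$ on both $L$ and $m_1$. All three are impossible. So $(T',\ell_1)$ satisfies $(\alpha),(\beta),(\gamma)$. This proves Proposition~\ref{prop:theta}. \qed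

\section{The bound $\dim\mathcal R\ge9$ is sharp}\label{sec:sharp}

We return to the cyclic $(9_3)$ of Section~\ref{sec:example}. It was shown there that each labelled realization can be brought, by a unique projective transformation, to the form with
\[
2=(1,0,0),\quad 3=(0,0,1),\quad 4=(0,1,0),\quad 5=(1,0,1),\quad 6=(0,1,1),
\]
and that it is then determined by the position $X=(x,y,z)$ of the point $0$, which lies on the smooth conic $Q\colon y^2+xy-xz-yz+z^2=0$. Conversely, the points of $Q$ that give realizations form an open semialgebraic subset $Q_0$ of the real points of $Q$, because they are singled out by the conditions of distinctness and non-incidence. So $\mathcal R$ is in semialgebraic bijection with $PGL_3(\mathbb R)\times Q_0$, and $\dim\mathcal R=8+1=9$ if $\mathcal R\ne\emptyset$.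

To see that $\mathcal R\neq\emptyset$, take $X=(-3,2,1)\in Q$. The formulas of Section~\ref{sec:example} give
\[
0=(-3,2,1),\qquad 1=(-3,2,0),\qquad 8=(-1,2,1),\qquad 7=(-3,-2,-3)\sim(3,2,3).
\]
The following table lists equations of the nine lines and the values of the left-hand sides at the nine points $0,\dots,8$ (with $7=(3,2,3)$).
\[
\begin{array}{ll|rrrrrrrrr}
\text{line}&\text{equation}&0&1&2&3&4&5&6&7&8\\ \hline
013&2x+3y=0&0&0&2&0&3&2&3&12&4\\
124&z=0&1&0&0&1&0&1&1&3&1\\
235&y=0&2&2&0&0&1&0&1&2&2\\
346&x=0&-3&-3&1&0&0&1&0&3&-1\\
457&x-z=0&-4&-3&1&-1&0&0&-1&0&-2\\
568&x+y-z=0&-2&-1&1&-1&1&0&0&2&0\\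
670&x+3y-3z=0&0&3&1&-3&3&-2&0&0&2\\
781&2x+3y-4z=0&-4&0&2&-4&3&-2&-1&0&0\\
802&y-2z=0&0&2&0&-2&1&-2&-1&-4&0
\end{array}
\]
The zeros are exactly at the $27$ prescribed incidences, and the nine points and nine lines are distinct. Hence $\dim\mathcal R=9$ for this configuration, which completes the proof of Theorem~\ref{thm:main}. \qed

\begin{thebibliography}{9}

\bibitem{BCR}
Bochnak, Coste, Roy,
\emph{Real Algebraic Geometry}.

\bibitem{Ch5}
\emph{Chapter 5. Properties Of Configurations.}
(as printed: CHAPTER 5. PROPERTIES OF CONFIGURATIONS.),
\url{http://faculty.washington.edu/moishe/branko/CfsPts&LinesFinal%20pdf%20files/Chapter%205.pdf}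

\end{thebibliography}

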